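# Commutators with dimension subgroups: $[\delta_5(G),G]=\gamma_6(G)$

## 1. Quadratic functions on groups of class two

Throughout, $[x,y]=x^{-1}y^{-1}xy$ and $x^g=g^{-1}xg$, so that $xy=yx[x,y]$ and $x^g=x[x,g]$. For a group $X$ we write $\Delta(X)$ for the augmentation ideal of $\mathbb ZX$. It is spanned additively by the elements $u-1$, so $\Delta(X)^m$ is spanned additively by the products $(u_1-1)\cdots(u_m-1)$.

The proof turns on the following object. Let $X$ be a group with a central subgroup $K$ containing the derived subgroup $X'$ (so $X$ has class at most $2$). Put $B=X/K$, an abelian group written additively, and $\bar x=xK$. Let $\beta:B\times B\to\mathbb Q/\mathbb Z$ be bilinear. We look for a function $f:X\to\mathbb Q/\mathbb Z$ with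
$$f(xy)=f(x)+f(y)+\beta(\bar x,\bar y)\qquad(x,y\in X).\tag{1}$$
Since $\beta$ vanishes when one argument is $0$, the restriction $\psi=f|_K$ is a homomorphism. Comparing $f(xy)$ with $f(yx[x,y])=f(yx)+\psi([x,y])$ shows that $\psi$ and $\beta$ must satisfy
$$\psi([x,y])=\beta(\bar x,\bar y)-\beta(\bar y,\bar x)\qquad(x,y\in X).\tag{2}$$

What is $f$ for? Extend it $\mathbb Z$-linearly to $F:\mathbb ZX\to\mathbb Q/\mathbb Z$. We shall see that $F$ sends $\kappa-1$ to $\psi(\kappa)$ for $\kappa\in K$, sends $(u-1)(v-1)$ to $\beta(\bar u,\bar v)$, and kills every triple product $(u-1)(v-1)(t-1)$. So if $\kappa\in K$ and we know that $\kappa-1$ is a combination of triple products and of double products on which $\beta$ vanishes, then $\psi(\kappa)=0$. With enough choices of $\psi$, this forces $\kappa=1$. Thus $F$ turns information about a group ring into an equation in the group.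

**Example.** Let $X$ be the set $\mathbb Z^3$ with $(a,b,c)(a',b',c')=(a+a',b+b',c+c'+ab')$, and let $K=\{(0,0,c)\}$. Fix $\theta\in\mathbb Q/\mathbb Z$ and put $f(a,b,c)=c\theta$. Then (1) holds with $\beta((a,b),(a',b'))=ab'\theta$. For $x=(1,0,0)$, $y=(0,1,0)$ we have $xy=(1,1,1)$ and $yx=(1,1,0)$, so $[x,y]=(0,0,1)$; both sides of (2) equal $\theta$. If $c\ne0$, choose $\theta$ with $c\theta\neq0$. Then $F$ shows that $(0,0,c)-1\notin\Delta(X)^3$.

Such functions exist whenever (2) holds, and (2) can be solved for $\beta$ whenever $\psi$ is given. These are the next two lemmas. They use one standard fact: since $\mathbb Q/\mathbb Z$ is divisible, a homomorphism from a subgroup of an abelian group to $\mathbb Q/\mathbb Z$ extends to the whole group. Consequently, for $a\neq0$ in an abelian group there is a homomorphism $\chi$ to $\mathbb Q/\mathbb Z$ with $\chi(a)\ne0$: send $a$ to $1/m$ if it has finite order $m$, to $1/2$ if it has infinite order, and extend from $\langle a\rangle$.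

**Lemma 1.** Let $B$ be an abelian group and $c:B\times B\to\mathbb Q/\mathbb Z$ bilinear with $c(b,b)=0$ for all $b$. Then there is a bilinear $\beta:B\times B\to\mathbb Q/\mathbb Z$ with $c(b,b')=\beta(b,b')-\beta(b',b)$.

**Proof.** Consider $\iota:\Lambda^2B\to B\otimes B$, $b\wedge b'\mapsto b\otimes b'-b'\otimes b$. We first show that $\iota$ is injective.

If $B=\bigoplus_{i=1}^rB_i$ with $B_i$ cyclic, then $\Lambda^2B=\bigoplus_{i<j}B_i\otimes B_j$, because $\Lambda^2$ of a cyclic group is $0$. Follow $\iota$ by the projection of $B\otimes B=\bigoplus_{i,j}B_i\otimes B_j$ onto the summands with $i<j$. For $b\in B_i$, $b'\in B_j$, $i<j$, the element $b\wedge b'$ goes to $b\otimes b'$. So the composite is the identity, and $\iota$ is injective for every finitely generated $B$.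

For general $B$, let $\iota(\xi)=0$. The element $\xi$ comes from $\Lambda^2B_0$ for some finitely generated $B_0\subseteq B$. The vanishing of $\iota(\xi)$ in $B\otimes B$ uses only finitely many relations, so it already holds in $B_1\otimes B_1$ for some finitely generated $B_1\supseteq B_0$. By the case done, the image of $\xi$ in $\Lambda^2B_1$ is $0$, hence $\xi=0$.

Since $c$ is bilinear and alternating, it is a homomorphism $\Lambda^2B\to\mathbb Q/\mathbb Z$. Extend it along the injection $\iota$ to a homomorphism $\beta:B\otimes B\to\mathbb Q/\mathbb Z$. Then $c(b,b')=\beta(\iota(b\wedge b'))=\beta(b,b')-\beta(b',b)$. $\square$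

**Lemma 2.** Let $X,K,B$ be as above, let $\psi:K\to\mathbb Q/\mathbb Z$ be a homomorphism and $\beta:B\times B\to\mathbb Q/\mathbb Z$ bilinear, and suppose that (2) holds. Then there is $f:X\to\mathbb Q/\mathbb Z$ satisfying (1) with $f|_K=\psi$. Its $\mathbb Z$-linear extension $F:\mathbb ZX\to\mathbb Q/\mathbb Z$ satisfies
$$F(1)=0,\qquad F((u-1)(v-1))=\beta(\bar u,\bar v),\qquad F(\Delta(X)^3)=0.\tag{3}$$

**Proof.** **Step 1: a group in which $\beta$ is the multiplication.** On $E=X\times\mathbb Q/\mathbb Z$ put $(x,s)(y,t)=(xy,\,s+t+\beta(\bar x,\bar y))$. This is associative: by bilinearity both bracketings of $(x,s)(y,t)(z,r)$ have second entry $s+t+r+\beta(\bar x,\bar y)+\beta(\bar x,\bar z)+\beta(\bar y,\bar z)$. The identity is $(1,0)$, and $(x,s)^{-1}=(x^{-1},-s+\beta(\bar x,\bar x))$. So $E$ is a group.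

**Step 2: find an abelian quotient of $E$.** The element $(y,t)(x,s)([x,y],r)$ has first entry $yx[x,y]=xy$ and second entry $s+t+\beta(\bar y,\bar x)+r$, because $\overline{[x,y]}=0$. It equals $(x,s)(y,t)$ exactly when $r=\beta(\bar x,\bar y)-\beta(\bar y,\bar x)=\psi([x,y])$. Hence $[(x,s),(y,t)]=([x,y],\psi([x,y]))$. The set $K_\psi=\{(\kappa,\psi(\kappa)):\kappa\in K\}$ is a subgroup, since $\beta$ vanishes on $(\bar\kappa,\bar\kappa')=(0,0)$. It is central, since $K$ is central in $X$ and $\beta(0,\cdot)=\beta(\cdot,0)=0$. It contains every commutator of $E$. So $E/K_\psi$ is abelian. Moreover $(1,s)\in K_\psi$ only if $s=\psi(1)=0$, so $s\mapsto(1,s)K_\psi$ embeds $\mathbb Q/\mathbb Z$ in $E/K_\psi$.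

**Step 3: extend and read off $f$.** By divisibility there is a homomorphism $\rho:E\to\mathbb Q/\mathbb Z$, trivial on $K_\psi$, with $\rho(1,s)=s$. Put $f(x)=-\rho(x,0)$. From $(x,0)(y,0)=(xy,0)(1,\beta(\bar x,\bar y))$ we get $-f(x)-f(y)=-f(xy)+\beta(\bar x,\bar y)$, which is (1). From $(\kappa,0)=(\kappa,\psi(\kappa))(1,-\psi(\kappa))$ we get $\rho(\kappa,0)=-\psi(\kappa)$, so $f(\kappa)=\psi(\kappa)$.

**Step 4: check (3).** $F(1)=f(1)=\psi(1)=0$, and $F((u-1)(v-1))=f(uv)-f(u)-f(v)+f(1)=\beta(\bar u,\bar v)$. Since $(u-1)(v-1)=(uv-1)-(u-1)-(v-1)$,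
$$F((u-1)(v-1)(t-1))=\beta(\bar u+\bar v,\bar t)-\beta(\bar u,\bar t)-\beta(\bar v,\bar t)=0.\qquad\square$$

## 2. Dimension subgroups and the lower central series

Let $G$ be a group, $\mathfrak g=\Delta(G)$, and for $n\ge1$
$$\delta_n(G)=G\cap(1+\mathfrak g^n)=\{g\in G: g-1\in\mathfrak g^n\},$$
the $n$-th dimension subgroup, which is a normal subgroup of $G$. The lower central series is $\gamma_1(G)=G$, $\gamma_{n+1}(G)=[\gamma_n(G),G]$. One has $\gamma_n(G)\subseteq\delta_n(G)$, by induction from the identity
$$[x,g]-1=(gx)^{-1}\bigl((x-1)(g-1)-(g-1)(x-1)\bigr).\tag{4}$$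
We write $[A,{}_jG]=[A,G,\dots,G]$ with $j$ copies of $G$, bracketed from the left.

The question is Problem 2.89 of "Lie Algebras and the Dimension Problem": is $[\delta_5(G),G,G]=\gamma_7(G)$ for all groups $G$? Since $\gamma_5(G)\subseteq\delta_5(G)$, the inclusion $\supseteq$ is clear. So we ask whether the possible excess of $\delta_5(G)$ over $\gamma_5(G)$ disappears after two commutations. The answer is yes, and one commutation is enough.

Here are small cases.

For $n=1$ there is nothing to do: $\delta_1(G)=G$.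

For $n=2$, the linear map $\mathbb ZG\to G/\gamma_2(G)$ extending $g\mapsto g\gamma_2(G)$ sends $(u-1)(v-1)=uv-u-v+1$ to the trivial element. So it kills $\mathfrak g^2$, and it sends $g-1$ to the class of $g$. Hence $\delta_2(G)=\gamma_2(G)$.

For $n=3$, let $g\in\delta_3(G)$, $X=G/\gamma_3(G)$, $K=X'$, and let $\bar g$ be the image of $g$ in $X$. By the case $n=2$, $\bar g\in K$. If $\bar g\neq1$, choose $\chi:K\to\mathbb Q/\mathbb Z$ with $\chi(\bar g)\ne0$. The form $c(xK,yK)=\chi([x,y])$ is well defined, bilinear and alternating. Lemma 1 gives $\beta$, and Lemma 2 with $\psi=\chi$ gives $F$ killing $\Delta(X)^3\ni\bar g-1$. But $F(\bar g-1)=\chi(\bar g)\ne0$, a contradiction. So $\delta_3(G)=\gamma_3(G)$.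

Therefore $[\delta_n(G),G]=\gamma_{n+1}(G)$ for $n\le3$. This route ends here: $\delta_4(G)\neq\gamma_4(G)$ for some $G$ (Rips, *On the fourth integer dimension subgroup*, Israel J. Math. 12 (1972)). So from $n=4$ on the commutation must be used.

For a normal subgroup $N$ of $G$ put $N_1=N$, $N_{i+1}=[N_i,G]$, so $N_{n+1}=[N,{}_nG]$, and put $H=N_2=[N,G]$.

**Theorem A.** Let $G$ be any group, $N\trianglelefteq G$, $n\ge1$, $k=\lceil n/2\rceil$. Then

1. $[N,\delta_n(G)]\subseteq N_{n+1}\,[H,N_{k+1}]\,\gamma_3(H)$.
2. If $n\le5$, then $[N,\delta_n(G)]\subseteq N_{n+1}=[N,{}_nG]$.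
3. For every $n$, $y\in N$, $w\in\delta_n(G)$: $[y,w]^2\in N_{n+1}\gamma_3(H)$.

**Corollary B.** For every group $G$ and $1\le n\le5$: $[\delta_n(G),G]=\gamma_{n+1}(G)$. Hence $[\delta_n(G),{}_jG]=\gamma_{n+j}(G)$ for all $j\ge1$; in particular $[\delta_5(G),G,G]=\gamma_7(G)$. Moreover $[\gamma_i(G),\delta_n(G)]\subseteq\gamma_{i+n}(G)$ for all $i\ge1$, $n\le5$, and $[\delta_m(G),\delta_n(G)]\subseteq\gamma_{m+n}(G)$ for $m,n\le5$.

**Theorem C.** Let $p$ be a prime, $G$ a finite $p$-group, $N\trianglelefteq G$, $n\ge1$, and $\gamma_p([N,G])\subseteq N_{n+1}$. Then $[N,\delta_n(G)]\subseteq N_{n+1}$. In particular, for a finite $p$-group $G$, $[\delta_n(G),G]=\gamma_{n+1}(G)$ whenever $n\le\max(5,2p-1)$; and it holds for all $n$ if $\gamma_2(G)$ has class $<p$.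

**Proof of Corollary B from Theorem A.** Take $N=G$ in A(2), so that $N_i=\gamma_i(G)$: this gives $[G,\delta_n(G)]\subseteq\gamma_{n+1}(G)$. Conversely $\gamma_{n+1}(G)=[\gamma_n(G),G]\subseteq[\delta_n(G),G]$. Commuting further with $G$ gives the second claim; for $n=5$, $j=2$ it reads $[\delta_5(G),G,G]=[\gamma_6(G),G]=\gamma_7(G)$. With $N=\gamma_i(G)$ we have $N_{n+1}=\gamma_{i+n}(G)$, which is the third claim. With $N=\delta_m(G)$ the second claim gives $N_{n+1}=[\delta_m(G),{}_nG]=\gamma_{m+n}(G)$, and A(2) is the last claim. $\square$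

By Rips's example, "one commutation" cannot be reduced to none.

If $G$ is metabelian and $N=G$, then $H=\gamma_2(G)$ is abelian, so A(1) reads $[G,\delta_n(G)]\subseteq\gamma_{n+1}(G)$ for all $n$. The reverse inclusion is as above. This recovers Gupta's theorem that $[\delta_n(G),G]=\gamma_{n+1}(G)$ for metabelian $G$.

## 3. Acting by conjugation instead of multiplying

Let $w\in\delta_n(G)$ and $y\in G$. The first thing to try is (4): it gives $[y,w]-1\in\mathfrak g^{n+1}$, that is, $[y,w]\in\delta_{n+1}(G)$. There it stops. To conclude $[y,w]\in\gamma_{n+1}(G)$ we would need $\delta_{n+1}(G)=\gamma_{n+1}(G)$, which can already fail for $n+1=4$. Membership in $\mathfrak g^{n+1}$ no longer remembers that $[y,w]$ is a commutator.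

The way out is to let $\mathbb ZG$ act on $\mathbb ZN$ by conjugation. For $\alpha\in\mathbb ZN$ and $g\in G$ put $\alpha\cdot g=\alpha^g$; this makes $\mathbb ZN$ a right $\mathbb ZG$-module. For $y\in N$,
$$y\cdot(g-1)=y^g-y=y([y,g]-1).$$
So a factor $g-1$ does not only lengthen a product; it produces a commutator. To see two steps, let $c=[y,g_1]$. Then
$$y\cdot(g_1-1)(g_2-1)=y^{g_2}(c^{g_2}-1)-y(c-1)=y\Bigl\{([y,g_2]-1)(c^{g_2}-1)+c\,([c,g_2]-1)\Bigr\}.$$
Inside the braces there are only elements of $H=[N,G]$: either two of them, or one that lies deeper, in $[N,G,G]$. This section makes that precise for $n$ factors.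

**Notation.** Put $H_a=N_{a+1}$ for $a\ge0$, so $H_0=N$, $H_1=H$ and $[H_a,G]=H_{a+1}$. All $H_a$ are normal in $G$, and they decrease.

**Step 1: commutators add weights.** We claim
$$[H_a,H_b]\subseteq H_{a+b+1}\qquad(a,b\ge0).\tag{5}$$
First, $[N_i,\gamma_j(G)]\subseteq N_{i+j}$ by induction on $j$. For $j=1$ this is the definition. By the three subgroups lemma,
$$[N_i,[\gamma_j(G),G]]\subseteq[[G,N_i],\gamma_j(G)]\cdot[[N_i,\gamma_j(G)],G]\subseteq[N_{i+1},\gamma_j(G)]\cdot[N_{i+j},G]\subseteq N_{i+j+1}.$$
Since $N_j\subseteq\gamma_j(G)$, we get $[N_i,N_j]\subseteq N_{i+j}$, and $i=a+1$, $j=b+1$ gives (5).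

**Step 2: a filtration that the action pushes down.** Let $\Lambda_m\subseteq\mathbb ZN$ ($m\ge0$) be the additive span of all products $(z_1-1)\cdots(z_s-1)$ with $s\ge0$, $z_i\in H_{a_i}$, $a_i\ge0$ and $\sum a_i\ge m$. Then $\Lambda_0=\mathbb ZN$, $\Lambda_i\Lambda_j\subseteq\Lambda_{i+j}$, $\Lambda_{m+1}\subseteq\Lambda_m$, and $\Lambda_m$ is invariant under conjugation by $G$.

**Lemma 3.** $\Lambda_m\cdot\mathfrak g\subseteq\Lambda_{m+1}$. Hence $\mathbb ZN\cdot\mathfrak g^n\subseteq\Lambda_n$.

**Proof.** As $\mathfrak g$ is spanned by the elements $g-1$, we apply $g-1$ to a product. For $z\in H_a$ we have $(z-1)\cdot(g-1)=z^g-z=z([z,g]-1)\in\Lambda_{a+1}$. For a product $\alpha_1\cdots\alpha_s$ with $\alpha_i=z_i-1$ and $\sum a_i\ge m$, telescoping gives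
$$(\alpha_1\cdots\alpha_s)\cdot(g-1)=\sum_{i=1}^s\alpha_1\cdots\alpha_{i-1}\,(\alpha_i^g-\alpha_i)\,\alpha_{i+1}^g\cdots\alpha_s^g.$$
In the $i$-th summand the middle factor has gained one unit of weight and the others have kept theirs, so the sum lies in $\Lambda_{m+1}$. For $s=0$ the result is $1^g-1=0$. The second claim follows by $n$ applications, starting from $\Lambda_0=\mathbb ZN$. $\square$

**Step 3: get rid of factors of weight $0$.** In $\Lambda_m$ the factors $z-1$ with $z\in N$ cost nothing, so a long product need not be small in any useful sense. Inside $\mathbb ZH$ they can be removed. Let $\Lambda'_m\subseteq\mathbb ZH$ be the additive span of the products $(z_1-1)\cdots(z_s-1)$ with $s\ge0$, $z_i\in H_{a_i}$, all $a_i\ge1$, $\sum a_i\ge m$.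

**Lemma 4.** $\Lambda_m\cap\mathbb ZH=\Lambda'_m$.

**Proof.** First we show $\Lambda_m=\Lambda'_m\,\mathbb ZN$. The inclusion $\supseteq$ holds because $\Lambda'_m\subseteq\Lambda_m$ and $\Lambda_m\Lambda_0\subseteq\Lambda_m$. For $\subseteq$ we prove, by induction on the number of factors, that a product with weights $a_1,\dots,a_s$ lies in $\Lambda'_{\sum a_i}\mathbb ZN$. The empty product is $1\in\Lambda_0'\,\mathbb ZN$. For the step, write the product as $(z_1-1)\rho$ with $\rho\in\Lambda'_r\,\mathbb ZN$, $r=\sum_{i\ge2}a_i$. If $a_1\ge1$, then $(z_1-1)\Lambda'_r\subseteq\Lambda'_{a_1+r}$. If $a_1=0$, then $\Lambda'_r$ is invariant under conjugation by $z_1\in N$, so $z_1\Lambda'_r=\Lambda'_rz_1$, and $(z_1-1)\rho\in\Lambda'_r\,\mathbb ZN$, as wanted.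

Next, $\Lambda'_m$ is a right ideal of $\mathbb ZH$: for $\lambda\in\Lambda'_m$ and $h\in H=H_1$ we have $\lambda h=\lambda+\lambda(h-1)\in\Lambda'_m$.

Now let $T\ni1$ be a set of representatives with $N=\bigsqcup_{t\in T}Ht$. Then $\mathbb ZN=\bigoplus_{t}\mathbb ZH\,t$, and $\Lambda_m=\Lambda'_m\mathbb ZN=\bigoplus_t\Lambda'_m\,t$ by the right ideal property. The component at $t=1$ gives $\Lambda_m\cap\mathbb ZH=\Lambda'_m$. $\square$

**Lemma 5.** If $y\in N$, $w\in\delta_n(G)$ and $h=[y,w]$, then $h\in H$ and $h-1\in\Lambda'_n$.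

**Proof.** $h\in[N,G]=H$. Since $w-1\in\mathfrak g^n$, Lemma 3 gives
$$h-1=y^{-1}(y^w-y)=y^{-1}\bigl(y\cdot(w-1)\bigr)\in\mathbb ZN\cdot\Lambda_n=\Lambda_n,$$
where the last dot is multiplication in $\mathbb ZN=\Lambda_0$. As $h-1\in\mathbb ZH$, apply Lemma 4. $\square$

**Step 4: sort by the number of factors.** Let $n\ge1$. A spanning product of $\Lambda'_n$ has $s\ge1$ factors. Hence $\Lambda'_n$ is contained in the sum of

* (i) the span of $z-1$ with $z\in H_n$;
* (ii) the span of $(u-1)(v-1)$ with $u\in H_a$, $v\in H_b$, $a,b\ge1$, $a+b\ge n$;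
* (iii) $\Delta(H)^3$.

Now the functions of Section 1 enter: in a quotient of $H$ that kills $H_n$, terms (i) disappear, $F$ ignores (iii), and only (ii) must be controlled.

**Lemma 6.** Let $n\ge1$, $y\in N$, $w\in\delta_n(G)$, $h=[y,w]$. Let $M$ be a normal subgroup of $H$ containing $H_n\gamma_3(H)$. Put $X=H/M$, let $\bar h$ and $\bar H_a$ ($a\ge1$) be the images of $h$ and $H_a\subseteq H$ in $X$, and let $K$ be a central subgroup of $X$ containing $X'$. Then

(a) $\bar h\in K$;

(b) if $\psi$ and $\beta$ satisfy the hypotheses of Lemma 2 for $X,K$, and $\beta(uK,vK)=0$ whenever $u\in\bar H_a$, $v\in\bar H_b$, $a,b\ge1$, $a+b\ge n$, then $\psi(\bar h)=0$.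

**Proof.** By Lemma 5 and Step 4, and since $\bar H_n=1$, the element $\bar h-1$ is a combination of products $(u-1)(v-1)$ with $u\in\bar H_a$, $v\in\bar H_b$, $a,b\ge1$, $a+b\ge n$, and an element of $\Delta(X)^3$. In particular $\bar h-1\in\Delta(X)^2$.

(a) The linear map $\mathbb ZX\to X/K$ extending $x\mapsto xK$ kills $(u-1)(v-1)=uv-u-v+1$, hence kills $\Delta(X)^2$. It sends $\bar h-1$ to $\bar hK$. So $\bar h\in K$.

(b) Let $f,F$ be as in Lemma 2. By (3), $F$ kills $\Delta(X)^3$ and sends each double product above to $\beta(uK,vK)=0$. Hence $0=F(\bar h-1)=f(\bar h)=\psi(\bar h)$. $\square$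

## 4. The commutator form as $\beta$: proof of A(3)

Which $\psi$ and $\beta$ should we feed into Lemma 6? Start with a homomorphism $\chi:K\to\mathbb Q/\mathbb Z$ and the form
$$c(xK,yK)=\chi([x,y])\qquad(x,y\in X).\tag{6}$$
It is well defined because $K$ is central, takes its arguments in $K\supseteq X'$, is bilinear because $X$ has class at most $2$ (so $[xx',y]=[x,y][x',y]$, and similarly on the right), and satisfies $c(b,b)=0$. By (5), if $a+b\ge n$ then $[\bar H_a,\bar H_b]\subseteq\bar H_{a+b+1}\subseteq\bar H_n=1$. So $c$ vanishes on exactly the pairs that Lemma 6(b) asks for. It is natural to take $\beta=c$.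

**Proof of A(3).** Let $M=H_n\gamma_3(H)=N_{n+1}\gamma_3(H)$, $X=H/M$, and $K=X'$, which is central. By Lemma 6(a), $\bar h\in K$. Suppose $\bar h^2\ne1$. Choose $\chi:K\to\mathbb Q/\mathbb Z$ with $2\chi(\bar h)=\chi(\bar h^2)\neq0$ and define $c$ by (6). Since $c$ is alternating, $c(b',b)=-c(b,b')$, so
$$c(b,b')-c(b',b)=2c(b,b')=2\chi([x,y])\qquad(b=xK,\ b'=yK).$$
Thus (2) holds with $\psi=2\chi$ and $\beta=c$. As $c$ vanishes on the required pairs, Lemma 6(b) gives $2\chi(\bar h)=0$, a contradiction. Hence $\bar h^2=1$, that is, $[y,w]^2\in N_{n+1}\gamma_3(H)$. $\square$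

The square is the price of this choice: with $\beta=c$, equation (2) forces $\psi=2\chi$. To get rid of it we need $\beta$ with $\beta(b,b')-\beta(b',b)=c(b,b')$ itself. One cannot simply halve $c$. Take $X$ dihedral of order $8$, $K=X'=\langle z\rangle$, $\chi(z)=1/2$. Then $B\cong(\mathbb Z/2)^2$ with basis $e_1,e_2$ and $c(e_1,e_2)=1/2$. Every bilinear form on $B$ is killed by $2$, so no form $\beta$ has $2\beta=c$.

Lemma 1 does give a $\beta$, here for instance $\beta(b,b')=b_1b'_2/2$. But the vanishing of $c$ on a pair no longer says anything about $\beta$. Indeed, for any $\beta$ with $\beta(b,b')-\beta(b',b)=c(b,b')$ in this example, $\beta(e_1,e_2)+\beta(e_2,e_1)=\beta(e_1,e_2)-\beta(e_2,e_1)=1/2$, since $2\beta=0$. Hence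
$$\beta(e_1+e_2,e_1+e_2)=\beta(e_1,e_1)+\beta(e_2,e_2)+\tfrac12 .$$
So $\beta$ is nonzero on at least one of the three pairs $(b,b)$, $b\ne0$, although $c$ vanishes on all of them. This is where the approach with $K=X'$ stops: the hypothesis of Lemma 6(b) cannot be verified for a $\beta$ that comes out of Lemma 1.

## 5. Enlarging $K$: proof of A(1) and A(2)

The remedy is to choose $K$ so large that every pair in (ii) has a member in $K$. Then $\beta$ vanishes on the pair whatever $\beta$ is, because $\beta$ is defined on $X/K$. If $a+b\ge n$, the larger of $a,b$ is at least $n/2$, hence at least $k=\lceil n/2\rceil$. So it suffices that $K$ contains $\bar H_k$. The price is that $\bar H_k$ must be central in $X$: we must factor out $[H,H_k]$ too.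

**Proof of A(1).** Let $M=H_n\,[H,H_k]\,\gamma_3(H)$. This is the group $N_{n+1}[H,N_{k+1}]\gamma_3(H)$ of the statement. It is normal in $G$, and contained in $H$ because $n,k\ge1$. Let $y\in N$, $w\in\delta_n(G)$, $h=[y,w]$, $X=H/M$, and
$$K=\bar H_k\,X'.$$

**Step 1: $K$ is admissible.** It contains $X'$. It is central in $X$, because $[H,H_k]\subseteq M$ and $[[H,H],H]=\gamma_3(H)\subseteq M$. So Lemma 6 applies, and $\bar h\in K$.

**Step 2: choose $\psi$ and $\beta$.** Suppose $\bar h\neq1$. Choose a homomorphism $\chi:K\to\mathbb Q/\mathbb Z$ with $\chi(\bar h)\ne0$, and let $c$ be the form (6) on $B=X/K$. Lemma 1 gives a bilinear $\beta$ on $B$ with $c(b,b')=\beta(b,b')-\beta(b',b)$. So (2) holds with $\psi=\chi$.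

**Step 3: $\beta$ vanishes on the pairs of (ii).** Let $u\in\bar H_a$, $v\in\bar H_b$, $a,b\ge1$, $a+b\ge n$. Then $\max(a,b)\ge k$, so $u$ or $v$ lies in $\bar H_k\subseteq K$, and $\beta(uK,vK)=0$.

**Step 4: conclude.** Lemma 6(b) gives $\chi(\bar h)=0$, a contradiction. So $\bar h=1$, i.e. $h\in M$. Since $[N,\delta_n(G)]$ is generated by the elements $[y,w]$, A(1) follows. $\square$

**Proof of A(2).** We check that for $n\le5$ the two extra factors of $M$ lie in $H_n$. For $n=1,2,3,4,5$ we have $k=1,1,2,2,3$, so $k+2\ge n$ in each case. By (5), $[H,H_k]=[H_1,H_k]\subseteq H_{k+2}\subseteq H_n$. Again by (5), $[H,H]\subseteq H_3$ and $\gamma_3(H)\subseteq[H_3,H_1]\subseteq H_5\subseteq H_n$. Hence $M=H_n=N_{n+1}$, and A(2) is A(1). $\square$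

This completes the proofs of Theorem A and Corollary B, and in particular of $[\delta_5(G),G,G]=\gamma_7(G)$ for every group $G$. For $n=6$ we have $k=3$, and (5) places $[H,H_3]$ and $\gamma_3(H)$ only in $H_5$, not in $H_6$; so from $n=6$ on this count no longer yields $N_{n+1}$.

## 6. A Lie projection for finite $p$-groups: proof of Theorem C

For a finite $p$-group with $H$ of class less than $p$ one can divide by $1,\dots,p-1$, and products of up to $p-1$ factors can be treated, not only two. The linear function $F$ is replaced by an additive map $\Phi$ with values in a Lie ring. We write $\mathbb Z_{(p)}$ for the ring of rationals with denominator prime to $p$. A finite abelian $p$-group is a $\mathbb Z_{(p)}$-module, and so are its subgroups.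

**Reduction.** We must show $[y,w]\in N_{n+1}$ for $y\in N$, $w\in\delta_n(G)$. The image of $\delta_n(G)$ in $G/N_{n+1}$ lies in $\delta_n(G/N_{n+1})$. So we may replace $G$ by $G/N_{n+1}$ and assume $H_n=N_{n+1}=1$. Then $\gamma_p(H)=1$: $H$ is a finite $p$-group of class $<p$. Put $h=[y,w]$. By Lemma 5, $h-1\in\Lambda'_n$. We show $h=1$.

**Textbook facts.** We use the following.

* Baker–Campbell–Hausdorff: $\log(e^Xe^Y)$ is a Lie series in $X,Y$ over $\mathbb Q$, and its part of degree $<p$, which we call $\mathrm{BCH}(X,Y)$, is a combination of Lie brackets with coefficients in $\mathbb Z_{(p)}$.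
* Dynkin's formula: if $P$ is a homogeneous Lie polynomial of degree $s$, replacing each monomial $X_{i_1}\cdots X_{i_s}$ in $P$ by the left-normed bracket $[X_{i_1},\dots,X_{i_s}]$ gives $sP$.
* The free Lie algebra over $\mathbb Z_{(p)}$ embeds in the free associative algebra over $\mathbb Z_{(p)}$.
* The Lazard correspondence (Lazard 1954; see Khukhro, *$p$-Automorphisms of Finite $p$-Groups*, Ch. 10): the set $H$ carries a Lie ring structure $L$ with $\gamma_p(L)=0$, with $0=1_H$ and integer multiples equal to powers, such that $xy=\mathrm{BCH}(x,y)$ evaluated in $L$. Moreover $x+y=xy\prod_ic_i^{q_i}$ and $[x,y]_L=[x,y]\prod_jd_j^{r_j}$, where $q_i,r_j\in\mathbb Z_{(p)}$, and $c_i$, $d_j$ are group commutators in $x,y$ of weight $\ge2$ and $\ge3$ respectively, each involving both $x$ and $y$.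

**Step 1: the $H_a$ become a filtration of $L$.** Let $a\ge1$. The subgroup $H_a$ is closed under products, commutators and powers with exponents in $\mathbb Z_{(p)}$, so by the formula for $x+y$ it is closed under addition, and $-x=x^{-1}$. So $H_a$ is an additive subgroup of $L$, which we call $L_a$. We claim
$$[L_a,L_b]_L\subseteq L_{a+b}\qquad(a,b\ge1).\tag{7}$$
Let $x\in H_a$, $y\in H_b$. A group commutator in $x,y$ that involves both letters contains a smallest subcommutator involving both. This has the form $[c_1,c_2]$ with one entry built from $x$ alone and the other from $y$ alone, so it lies in $[H_a,H_b]$, which is normal in $G$. Hence the whole commutator lies in $[H_a,H_b]\subseteq H_{a+b+1}$, by (5). By the formula for $[x,y]_L$, we get $[x,y]_L\in H_{a+b+1}\subseteq H_{a+b}$.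

**Step 2: a ring $W$ in which $H$ is exponentiated.** Let $T(L)$ be the tensor ring of $L$ over $\mathbb Z$, let $J$ be the ideal generated by $T^{\ge p}(L)$ and all $x\otimes y-y\otimes x-[x,y]_L$ with $x,y\in L$, and let $W=T(L)/J$. Let $\omega$ be the image of $T^{\ge1}(L)$. As $J\subseteq T^{\ge1}(L)$, we have $W=\mathbb Z\oplus\omega$. Also $\omega^p=0$, and $\omega$ is a quotient of $\bigoplus_{1\le s<p}L^{\otimes s}$, hence a finite abelian $p$-group. So $\mathbb Z_{(p)}\oplus\omega$ is a $\mathbb Z_{(p)}$-algebra containing $W$, and division by integers prime to $p$ is possible in $\omega$. For $x\in L$ put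
$$\exp(x)=\sum_{i<p}\frac{x^i}{i!}\in1+\omega,$$
computed with the image of $x$ in $W$. In the free associative $\mathbb Z_{(p)}$-algebra on $X,Y$ modulo degree $\ge p$, with exponentials truncated in the same way, $\exp(X)\exp(Y)=\exp(\mathrm{BCH}(X,Y))$. Substitute $X\mapsto x$, $Y\mapsto y$ in $\mathbb Z_{(p)}\oplus\omega$, which is allowed because $\omega^p=0$. Since ring commutators of elements of $L$ in $W$ are the images of their brackets in $L$, the element $\mathrm{BCH}(X,Y)$ goes to the image of $\mathrm{BCH}(x,y)=xy$. Thus $\exp(xy)=\exp(x)\exp(y)$: $\exp$ is a homomorphism from $H$ to the group $1+\omega$. It induces a ring homomorphism $\varepsilon:\mathbb ZH\to W$.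

**Step 3: transport $\Lambda'_n$ to $W$.** For $m\ge1$ let $\Omega_m\subseteq\omega$ be the additive span of the products $z_1\cdots z_s$ with $s\ge1$, $z_i\in L_{a_i}$, $a_i\ge1$, $\sum a_i\ge m$. Then $\Omega_i\Omega_j\subseteq\Omega_{i+j}$, and each $\Omega_m$, being a subgroup of $\omega$, is closed under division by integers prime to $p$. For $z\in L_a$ this gives $\varepsilon(z-1)=\exp(z)-1=\sum_{1\le i<p}z^i/i!\in\Omega_a$. Hence $\varepsilon(\Lambda'_n)\subseteq\Omega_n$ (the spanning products have at least one factor as $n\ge1$), and $\exp(h)-1\in\Omega_n$. The logarithm, an identity in $\mathbb Z_{(p)}[X]$ modulo $X^p$, recovers the image of $h\in L$ in $W$: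
$$h=\sum_{i=1}^{p-1}\frac{(-1)^{i-1}}i(\exp(h)-1)^i\in\Omega_n.\tag{8}$$

We now need an additive map $W\to L$ that is the identity on $L$ and kills $\Omega_n$.

**Step 4: the polynomials $e_s$.** For $s\ge1$ put
$$e_s(X_1,\dots,X_s)=\sum_{k=1}^s\frac{(-1)^{k-1}}k\sum_{(S_1,\dots,S_k)}X_{S_1}\cdots X_{S_k},$$
the inner sum being over ordered partitions of $\{1,\dots,s\}$ into nonempty blocks, with $X_S$ the product of the $X_i$, $i\in S$, in increasing order. (This is the first Eulerian idempotent; see Reutenauer, *Free Lie Algebras*, Ch. 3.) For example $e_1=X_1$ and $e_2=X_1X_2-\frac12(X_1X_2+X_2X_1)=\frac12[X_1,X_2]$. We need two properties.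

**Lemma 7.** (a) For $1\le s<p$, $e_s$ is a $\mathbb Z_{(p)}$-combination of left-normed brackets, each using every $X_i$ exactly once.

(b) For $2\le s<p$, $e_s(\dots,X,Y,\dots)-e_s(\dots,Y,X,\dots)=e_{s-1}(\dots,[X,Y],\dots)$, as an identity in the free Lie $\mathbb Z_{(p)}$-algebra.

**Proof.** (a) We identify $e_s$ as the part of $\log(e^{X_1}\cdots e^{X_s})$ of degree one in each $X_i$. Modulo monomials in which some $X_i$ occurs twice, $e^{X_1}\cdots e^{X_s}$ is $(1+X_1)\cdots(1+X_s)=1+\sum_{S\neq\emptyset}X_S$. Its logarithm is $\sum_k\frac{(-1)^{k-1}}k\bigl(\sum_{S\ne\emptyset}X_S\bigr)^k$. The monomials that use each letter once come from ordered tuples of disjoint blocks with union $\{1,\dots,s\}$, so they sum to $e_s$. By iterating Baker–Campbell–Hausdorff, $\log(e^{X_1}\cdots e^{X_s})$ is a Lie series; its multihomogeneous parts are Lie polynomials, so $e_s$ is one. If $s<p$, the coefficients of its monomials lie in $\mathbb Z_{(p)}$, and $s$ is invertible there. By Dynkin's formula, $e_s$ is $1/s$ times the combination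 obtained by replacing each monomial by the corresponding left-normed bracket. Each monomial uses every $X_i$ once.

(b) Let $X,Y$ stand in positions $i,i+1$. Consider the ordered partitions in which $i$ and $i+1$ lie in different blocks. Exchanging $i$ and $i+1$ permutes these partitions. Since each block contains at most one of the two neighbors, the increasing order in a block is not disturbed. So the contribution of these partitions is unchanged when $X$ and $Y$ are exchanged, and cancels in the difference. In the other partitions $i,i+1$ lie in one block and stand side by side there, so the difference replaces $XY$ by $XY-YX=[X,Y]$. These partitions correspond, with the same $k$, to the ordered partitions of an $(s-1)$-element set in which the pair is one element. The result is $e_{s-1}(\dots,[X,Y],\dots)$. By (a) both sides lie in the free Lie $\mathbb Z_{(p)}$-algebra, which embeds in the free associative one, so the identity holds there. $\square$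

**Step 5: the projection $\Phi$.** The Lie ring $L$ is a Lie algebra over $\mathbb Z_{(p)}$, so for $s<p$ the polynomial $e_s$ can be evaluated in $L$, and it is multilinear. Define an additive map $\Phi:T(L)\to L$ by $\Phi(1)=0$, $\Phi(T^{\ge p}(L))=0$, and
$$\Phi(x_1\otimes\cdots\otimes x_s)=e_s(x_1,\dots,x_s)\in L\qquad(1\le s<p).$$
We claim $\Phi(J)=0$. The ideal $J$ is spanned by $T^{\ge p}(L)$ and the elements $\alpha\otimes(x\otimes y-y\otimes x-[x,y]_L)\otimes\alpha'$ with $\alpha,\alpha'$ tensor monomials. Let $s$ be the length of $\alpha\otimes x\otimes y\otimes\alpha'$.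

* If $s<p$, the image is $e_s(\dots,x,y,\dots)-e_s(\dots,y,x,\dots)-e_{s-1}(\dots,[x,y]_L,\dots)=0$ by Lemma 7(b).
* If $s=p$, the first two terms lie in $T^{\ge p}(L)$, and the image is $-e_{p-1}(\dots,[x,y]_L,\dots)$. By Lemma 7(a) this is a combination of left-normed brackets of $p-1$ entries, one of which is $[x,y]_L$, so it lies in $\gamma_p(L)=0$.
* If $s>p$, all terms lie in $T^{\ge p}(L)$.

So $\Phi$ induces an additive map $W\to L$, again called $\Phi$. It is the identity on the image of $L$, since $e_1(x)=x$. For $p=3$ it sends a double product $xy$ to $\frac12[x,y]_L$: for odd $p$ one can halve the commutator form, which was impossible in Section 4.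

**Step 6: conclude.** We show $\Phi(\Omega_n)=0$. Let $z_i\in L_{a_i}$ with $a_i\ge1$ and $\sum a_i\ge n$. If $s\ge p$, then $z_1\cdots z_s=0$ in $W$. If $s<p$, then $\Phi(z_1\cdots z_s)=e_s(z_1,\dots,z_s)$ is a $\mathbb Z_{(p)}$-combination of brackets using each $z_i$ once. By (7) it lies in $L_{\sum a_i}\subseteq L_n=H_n$, which is trivial. By (8), $h=\Phi(h)\in\Phi(\Omega_n)=0$ in $L$, that is, $h=1$ in $H$. This proves the first claim of Theorem C.

**Step 7: the particular cases.** We check the hypothesis $\gamma_p(H)\subseteq N_{n+1}$. By (5) and induction, $\gamma_j(H)\subseteq H_{2j-1}$: for $j=1$ this is $H=H_1$, and $[H_{2j-1},H_1]\subseteq H_{2j+1}$. Hence $\gamma_p(H)\subseteq H_{2p-1}=N_{2p}\subseteq N_{n+1}$ if $n\le2p-1$. With $N=G$ the first claim gives $[G,\delta_n(G)]\subseteq\gamma_{n+1}(G)$ for $n\le2p-1$; the reverse inclusion follows from $\gamma_n(G)\subseteq\delta_n(G)$. For $n\le5$ the equality is Corollary B. Together, $[\delta_n(G),G]=\gamma_{n+1}(G)$ for $n\le\max(5,2p-1)$. If $\gamma_2(G)$ has class $<p$,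 then $\gamma_p(\gamma_2(G))=1$, so with $N=G$ the hypothesis holds for every $n$, and the equality holds for all $n$. $\square$
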